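\title{First Fit has linear expected waste for item sizes uniform on $(0,u]$ with $u<1$}

\begin{abstract}
Items with independent sizes, uniform on $(0,u]$, are packed by First Fit into bins of capacity $1$. We prove that for every $u\in(0,1)$ the expected empty space after $n$ items is at least $cn$, with $c>0$ uniform for $u$ in compact subsets of $(0,1)$. Together with the result of Bentley et al.\ for $u=1$, this shows that First Fit has sublinear expected waste exactly when $u=1$, and that a conjectured threshold $u_0\in[0.86,1]$ between linear and sublinear waste exists only in the degenerate form $u_0=1$. The proof views the packing from a uniformly random time, passes to a stationary limit, and compares there the rate at which gaps of a given size are created with the rate at which they are destroyed.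
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Fix $u$ with $0<u\le 1$, and let $L_n$ be a list of $n$ items whose sizes are independent and uniform on $(0,u]$. Bins have capacity $1$. \emph{First Fit} processes the items in the given order and places each item into the lowest-indexed open bin that still has room for it; if no open bin has room, it opens a new bin. Let $FF(L_n)$ be the number of bins used and $s(L_n)$ the total size of the items. The \emph{waste} is
\[
W_n=FF(L_n)-s(L_n).
\]
The \emph{gap} of a bin is $1$ minus the total size of its items, so $W_n$ is the sum of the gaps of the open bins. Every packing needs at least $s(L_n)$ bins, and $W_n$ measures the excess of First Fit over this bound. We write $\mathbb{E}_u$ for expectation when the parameter is $u$.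

We say that First Fit is \emph{optimal for $u$} if $\mathbb{E}_u[W_n]=o(n)$, and \emph{non-optimal for $u$} otherwise. Since $\mathbb{E}_u[FF(L_n)]=nu/2+\mathbb{E}_u[W_n]$, optimality means that the expected number of bins is asymptotic to $nu/2$. This is also the asymptotic expected number of bins of an optimal packing, which explains the name; we do not use that fact.

By a result of Bentley et al., First Fit is optimal for $u=1$. In that case there is no room to spare: half of the items exceed $1/2$ and need separate bins, so about $n/2$ bins are forced, and First Fit fills almost all of them almost completely. For $1/2<u<1$ the items above $1/2$ form a fraction $(u-\frac12)/u$ of the list, and this is smaller than $u/2$ because $(1-u)^2>0$. Large items are then scarcer and small items more plentiful, and one would guess that optimality persists at least for $u$ close to $1$. The following conjecture, posed in \cite{problem}, allows for this.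

\begin{quote}
\textbf{Conjecture.} There is $u_0\in[0.86,1]$ such that First Fit is optimal for $u>u_0$ and non-optimal for $0.85<u<u_0$.
\end{quote}

The guess is wrong: the waste is linear as soon as $u<1$.

\begin{theorem}\label{thm:main}
For every $u\in(0,1)$ there are $c>0$ and $n_0$ with $\mathbb{E}_u[W_n]\ge cn$ for all $n\ge n_0$. More strongly, for every compact set $I\subset(0,1)$ there are $c_I>0$ and $n_I$ such that $\mathbb{E}_u[W_n]\ge c_In$ for all $u\in I$ and all $n\ge n_I$.
\end{theorem}

\begin{corollary}\label{cor:conj}
The conjecture holds with $u_0=1$, and with no other value of $u_0$. For $0<u\le1$, First Fit is optimal for $u$ if and only if $u=1$.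
\end{corollary}

\begin{proof}
By Theorem~\ref{thm:main}, First Fit is non-optimal for every $u\in(0,1)$, in particular for $0.85<u<1$. The model has $u\le1$, so the requirement of optimality for $u>1$ is vacuous, and $u_0=1$ satisfies the conjecture. If $u_0\in[0.86,1)$, then every $u\in(u_0,1)$ is non-optimal, so $u_0$ fails. The last statement combines Theorem~\ref{thm:main} with the result of Bentley et al.
\end{proof}

Thus the conjecture is true as stated, while any version of it that asks for a non-degenerate range of optimality is false. The proof of Theorem~\ref{thm:main} is by contradiction and compactness, and it gives no value for the constants.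

\section{Records}\label{sec:records}

In this section the items $x_1,x_2,\dots$ form an infinite sequence of independent sizes, uniform on $(0,v]$ for a parameter $v\in(0,1]$. \emph{Time $t$} is the moment after item $t$ has been packed.

We shall later look at the packing from a random time, where the absolute index of a bin has no meaning. So we name each bin after the item that opened it. For $1\le i\le t$ let
\begin{itemize}
\item $y_{i,t}$ be the gap at time $t$ of the bin opened by item $i$, called \emph{bin $i$}, with $y_{i,t}=0$ if item $i$ opened no bin;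
\item $z_{i,t}=\max(y_{1,t},\dots,y_{i,t})$, the largest gap at time $t$ among the bins that were open at time $i$.
\end{itemize}
For $i\le0$ and $t\ge i$ put $x_i=y_{i,t}=z_{i,t}=0$. Bins are indexed in the order in which they are opened, and sizes are positive. Hence item $t+1$ goes to the smallest $i\le t$ with $y_{i,t}\ge x_{t+1}$, if there is one, and this $i$ is characterized by $z_{i-1,t}<x_{t+1}\le y_{i,t}$. First Fit is therefore described by the following rules.
\begin{itemize}
\item[(R1)] For $i\le t$: $\;y_{i,t+1}\le y_{i,t}$, $\;z_{i,t+1}\le z_{i,t}$, and $z_{i,t}=\max(z_{i-1,t},y_{i,t})$.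
\item[(R2)] For $i\ge1$: $\;y_{i,i}=1-x_i$ if $x_i>z_{i-1,i-1}$ (item $i$ \emph{opens} a bin), and $y_{i,i}=0$ otherwise.
\item[(R3)] For $1\le i\le t$: $\;y_{i,t+1}=y_{i,t}-x_{t+1}$ if $z_{i-1,t}<x_{t+1}\le y_{i,t}$ (item $t+1$ \emph{hits} bin $i$), and $y_{i,t+1}=y_{i,t}$ otherwise.
\end{itemize}
An index $i\le t$ is a \emph{record at time $t$} if $z_{i-1,t}<z_{i,t}$. By (R1) we then have $z_{i,t}=y_{i,t}$, and this number is the \emph{height} of the record. Only a record at time $t$ can be hit by item $t+1$, and the record $i$ is hit exactly by the sizes in $(z_{i-1,t},z_{i,t}]$.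

\begin{example}\label{ex:run}
Let the first five sizes be $0.7,\,0.8,\,0.45,\,0.6,\,0.2$. Each of the first four items opens a bin, so $(y_{i,4})_{i=1}^4=(0.3,0.2,0.55,0.4)$ and $(z_{i,4})_{i=1}^4=(0.3,0.3,0.55,0.55)$. The records at time $4$ are $1$ and $3$: a fifth item goes to bin $1$ if its size is in $(0,0.3]$, to bin $3$ if it is in $(0.3,0.55]$, and to a new bin otherwise. Bins $2$ and $4$ are hidden behind larger gaps. The item $0.2$ hits bin $1$, so $(y_{i,5})_{i=1}^5=(0.1,0.2,0.55,0.4,0)$ and $(z_{i,5})_{i=1}^5=(0.1,0.2,0.55,0.55,0.55)$. The records at time $5$ are $1$, $2$ and $3$.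
\end{example}

Small waste forces the records to be few. A record whose height exceeds that of the previous record by $\delta$ is hit by every item within $\delta$ of its height, and such an item leaves a gap smaller than $\delta$. This gap can only be filled by items smaller than $\delta$. One record produces such gaps with expected total size $\delta^2/(2v)$ per step, and this is exactly the expected total size per step of the items smaller than $\delta$. A second record would produce gaps that nothing can fill. For $0<\delta\le v$ let
\[
\nu_\delta(t)=\#\{1\le i\le t:\ z_{i,t}\le v,\ z_{i,t}-z_{i-1,t}\ge\delta\}.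
\]

\begin{lemma}\label{lem:finite}
For $0<\delta\le v\le 1$ and $n\ge1$,
\[
\frac1n\sum_{t=0}^{n-1}\mathbb{E}_v[\nu_\delta(t)]\le 1+\frac{2v}{\delta^2}\cdot\frac{\mathbb{E}_v[W_n]}{n}.
\]
\end{lemma}

\begin{proof}
Let $B_{t+1}$ be the gap left by item $t+1$ if it hits a bin of gap at least $\delta$ and leaves a gap smaller than $\delta$, and let $B_{t+1}=0$ otherwise. Let $i$ be counted in $\nu_\delta(t)$. Then $y_{i,t}=z_{i,t}\ge\delta$, and $(y_{i,t}-\delta,y_{i,t}]\subset(z_{i-1,t},y_{i,t}]\subset(0,v]$. An item with size $x$ in the first interval hits bin $i$ and leaves the gap $y_{i,t}-x\in[0,\delta)$. The intervals $(z_{i-1,t},z_{i,t}]$ for different $i$ are disjoint, so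
\[
\mathbb{E}_v[B_{t+1}\mid x_1,\dots,x_t]\ge\nu_\delta(t)\,\frac1v\int_0^\delta s\,ds=\nu_\delta(t)\,\frac{\delta^2}{2v}.
\]
The gap of a bin never increases, so a bin contributes to $\sum_{t<n}B_{t+1}$ at most once. Its contribution equals its gap at time $n$ plus the sizes of the items placed in it afterward, up to time $n$, and each of these sizes is smaller than $\delta$. Hence
\[
\sum_{t=0}^{n-1}B_{t+1}\le W_n+\sum_{t=1}^n x_t\mathbf{1}\{x_t<\delta\}.
\]
Since $\mathbb{E}_v[x_t\mathbf{1}\{x_t<\delta\}]=\delta^2/(2v)$, taking expectations and dividing by $n\delta^2/(2v)$ gives the claim.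
\end{proof}

\section{The idea of the proof}\label{sec:idea}

This section is heuristic. Take $u=0.9$ and suppose that the waste is $o(n)$. Look at the packing at a typical time, and suppose that it has the following shape, which Sections~\ref{sec:limit} and~\ref{sec:level} make precise. There is a \emph{level} $b$ such that an item of size at most $b$ is absorbed by a bin opened long ago, an item of size above $b$ goes to a recent bin or opens one, and the gap of every bin eventually comes down to $b$ or below. Three counts contradict each other.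

\emph{Records.} By Lemma~\ref{lem:finite}, the expected number of records of height below $u$ is at most $1$.

\emph{New bins.} Bins are opened at rate $u/2$ per item, and only items above $b$ open bins. So $u/2\le(u-b)/u$, that is,
\[
b\le u-\tfrac12u^2=\tfrac12-\tfrac12(1-u)^2=0.495 .
\]
The level lies strictly below $1/2$. Say, for definiteness, that $b=0.4$.

\emph{Gaps just above the level.} Let $p>0$ be the probability that all gaps are at most $0.45$, and let $0<\varepsilon\le0.01$. At such a time an item with size in $(0.6-2\varepsilon,0.6-\varepsilon]$ fits nowhere, so it opens a bin whose gap lies in the \emph{window} $[b+\varepsilon,b+2\varepsilon)$. Bins enter the window at rate at least $p\varepsilon/u$. Each of them must leave the window, because its gap comes down to $b$. It leaves when it is hit; at that moment it is a record with height in the window, and the item has size in $(b,b+2\varepsilon)$. So bins leave the window at rate at most $(2\varepsilon/u)\,\rho_\varepsilon$, where $\rho_\varepsilon$ is the probability that some record has its height in the window. In a stationary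 regime the two rates balance, so $\rho_\varepsilon\ge p/2$. The factor $\varepsilon$ has canceled. The windows for $\varepsilon=2^{-q}$ are disjoint and there are infinitely many of them, so the expected number of records below $u$ is infinite, against the first count.

For $u=1$ the second count allows $b=1/2$. An item that would open a bin with gap just above $1/2$ has size just below $1/2$; it is absorbed by an old bin, and the third count has no supply. The slack $(1-u)^2/2$ is what produces the waste.

A proof has to supply four things: a stationary object in which rates balance exactly (Section~\ref{sec:limit}); the level, which may be random (Section~\ref{sec:level}); a replacement for the second count for general $u$, where several items may be needed to produce a gap just above the level (Section~\ref{sec:good}); and the positivity of $p$ (Section~\ref{sec:max}). Section~\ref{sec:window} then carries out the third count.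

\section{The stationary limit}\label{sec:limit}

Let $\Omega$ be the set of arrays with coordinates $X_i$, $Y_{i,t}$, $Z_{i,t}\in[0,1]$, indexed by all integers $i\le t$. It is a countable product of copies of $[0,1]$, hence compact and metrizable in the product topology. The \emph{shift} $\theta:\Omega\to\Omega$ is the homeomorphism with $X_i\circ\theta=X_{i+1}$, $Y_{i,t}\circ\theta=Y_{i+1,t+1}$ and $Z_{i,t}\circ\theta=Z_{i+1,t+1}$. Records and heights are defined on $\Omega$ as in Section~\ref{sec:records}, and
\[
A_t=\{X_t>Z_{t-1,t-1}\},\qquad H_{i,t}=\{Z_{i-1,t-1}<X_t\le Y_{i,t-1}\}\quad(i<t)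
\]
are the events that item $t$ opens a bin and that item $t$ hits bin $i$. For a Borel probability measure $\mathbb{P}$ on $\Omega$, let $\mathcal{F}_t$ be the $\sigma$-field generated by the coordinates $X_i,Y_{i,s},Z_{i,s}$ with $i\le s\le t$ and by the $\mathbb{P}$-null sets.

We use the following standard facts. Every sequence of Borel probability measures on a compact metric space has a weakly convergent subsequence. If $\mathbb{P}_\ell\to\mathbb{P}$ weakly, then (portmanteau theorem) $\mathbb{P}(C)\ge\limsup\mathbb{P}_\ell(C)$ for closed $C$, $\mathbb{P}(O)\le\liminf\mathbb{P}_\ell(O)$ for open $O$, and $\mathbb{P}_\ell(E)\to\mathbb{P}(E)$ if the boundary of $E$ is $\mathbb{P}$-null. A Borel probability measure on a countable product of copies of $[0,1]$ is determined by the integrals of finite products of continuous functions of one coordinate. Finally, if $V$ is $\mathcal{F}$-measurable, $\xi$ is independent of $\mathcal{F}$ and $\varphi$ is bounded and measurable, then $\mathbb{E}[\varphi(V,\xi)\mid\mathcal{F}]=\psi(V)$ with $\psi(v)=\mathbb{E}[\varphi(v,\xi)]$; we call this \emph{freezing}.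

\begin{proposition}\label{prop:limit}
Suppose that Theorem~\ref{thm:main} fails. Then there are $u\in(0,1)$ and a Borel probability measure $\mathbb{P}$ on $\Omega$ with the following properties.
\begin{itemize}
\item[(a)] $\mathbb{P}$ is invariant under $\theta$.
\item[(b)] Almost surely, the coordinates $X,Y,Z$ satisfy \textup{(R1)--(R3)} for all integers $i\le t$, with no restriction on the sign of $i$.
\item[(c)] For every integer $t$, the variables $X_{t+1},X_{t+2},\dots$ are independent, uniform on $(0,u]$, and independent of $\mathcal{F}_t$.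
\item[(d)] $\mathbb{P}(A_t)=u/2$ for every $t$.
\item[(e)] $\mathbb{E}[N_t]\le1$ for every $t$, where $N_t$ is the number of records at time $t$ with height less than $u$.
\end{itemize}
\end{proposition}

\begin{proof}
The first statement of Theorem~\ref{thm:main} is the case $I=\{u\}$ of the second, so the second fails for some compact $I\subset(0,1)$. Then for every $\ell\ge1$ there are $u_\ell\in I$ and $n_\ell\ge\ell$ with $\mathbb{E}_{u_\ell}[W_{n_\ell}]<n_\ell/\ell$. Along a subsequence,
\begin{equation}\label{eq:assumption}
u_\ell\to u\in I\subset(0,1),\qquad n_\ell\to\infty,\qquad w_\ell:=\mathbb{E}_{u_\ell}[W_{n_\ell}]/n_\ell\to0 .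
\end{equation}
For each $\ell$ take the process of Section~\ref{sec:records} with $v=u_\ell$, let $\tau$ be uniform on $\{0,\dots,n_\ell-1\}$ and independent of the items, and let $\mathbb{P}_\ell$ be the law on $\Omega$ of the array seen from time $\tau$:
\[
X_i=x_{\tau+i},\qquad Y_{i,t}=y_{\tau+i,\tau+t},\qquad Z_{i,t}=z_{\tau+i,\tau+t}\qquad(i\le t).
\]
Along a further subsequence, $\mathbb{P}_\ell$ converges weakly to some $\mathbb{P}$.

(a) The shift of the array seen from $\tau$ is the array seen from $\tau+1$, which is uniform on $\{1,\dots,n_\ell\}$. So for continuous $\Phi$ on $\Omega$ we have $|\int\Phi\circ\theta\,d\mathbb{P}_\ell-\int\Phi\,d\mathbb{P}_\ell|\le2\|\Phi\|_\infty/n_\ell$. In the limit, $\int\Phi\circ\theta\,d\mathbb{P}=\int\Phi\,d\mathbb{P}$.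

(c) Let $\Phi$ be a continuous function of finitely many of the coordinates that generate $\mathcal{F}_t$, let $f_1,\dots,f_r$ be continuous on $[0,1]$, and put $m_j^\ell=u_\ell^{-1}\int_0^{u_\ell}f_j(s)\,ds$. On $\{\tau=a\}$ with $a+t\ge0$, the value of $\Phi$ is a function of $x_1,\dots,x_{a+t}$, while $X_{t+j}=x_{a+t+j}$. Hence
\[
\Big|\int\Phi\prod_{j}f_j(X_{t+j})\,d\mathbb{P}_\ell-\prod_jm_j^\ell\int\Phi\,d\mathbb{P}_\ell\Big|\le2\|\Phi\|_\infty\prod_j\|f_j\|_\infty\cdot\frac{|t|}{n_\ell}.
\]
Since $u_\ell\to u>0$, we have $m_j^\ell\to u^{-1}\int_0^uf_j(s)\,ds$. The limiting identity determines the joint law of the coordinates generating $\mathcal{F}_t$ and of $X_{t+1},X_{t+2},\dots$, and identifies it as the required product law. Adding null sets to a $\sigma$-field preserves independence.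

(b) Fix $i\le t$. The conditions in (R1) define a closed set of full $\mathbb{P}_\ell$-measure, hence of full $\mathbb{P}$-measure. The rules (R2) and (R3) involve strict inequalities, so we first relax them. On $\{\tau+i\ge1\}$, an event of probability tending to $1$, the array seen from $\tau$ lies in the closed sets
\begin{gather*}
C=\{X_i\ge Z_{i-1,i-1},\ Y_{i,i}=1-X_i\}\cup\{X_i\le Z_{i-1,i-1},\ Y_{i,i}=0\},\\
C'=\{Z_{i-1,t}\le X_{t+1}\le Y_{i,t},\ Y_{i,t+1}=Y_{i,t}-X_{t+1}\}\hspace{9em}\\
\hspace{4em}\cup\ \{X_{t+1}\le Z_{i-1,t}\text{ or }X_{t+1}\ge Y_{i,t},\ \text{and }Y_{i,t+1}=Y_{i,t}\}.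
\end{gather*}
So $\mathbb{P}(C)=\mathbb{P}(C')=1$. By (c) and freezing, the events $X_i=Z_{i-1,i-1}$, $X_{t+1}=Z_{i-1,t}$ and $X_{t+1}=Y_{i,t}$ are $\mathbb{P}$-null. Off these events, membership in $C$ is (R2) and membership in $C'$ is (R3). There are countably many pairs $i\le t$.

(d) We have
\[
\mathbb{P}_\ell(A_1)=\frac1{n_\ell}\sum_{a=0}^{n_\ell-1}\mathbb{P}_{}(\text{item }a+1\text{ opens a bin})=\frac{\mathbb{E}_{u_\ell}[FF(L_{n_\ell})]}{n_\ell}=\frac{u_\ell}2+w_\ell\longrightarrow\frac u2 .
\]
The boundary of the open set $A_1$ lies in the null set $\{X_1=Z_{0,0}\}$, so $\mathbb{P}(A_1)=u/2$, and (a) gives the same for every $t$.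

(e) By (a) we may take $t=0$. For $0<\delta<u/2$ and $i\le0$ consider the open set
\[
O_i^\delta=\{Z_{i,0}<u-\delta,\ Z_{i,0}-Z_{i-1,0}>\delta\}.
\]
Let $\ell$ be so large that $u_\ell\ge u-\delta$; then also $u_\ell>\delta$. If the array seen from $\tau$ lies in $O_i^\delta$, then $z_{\tau+i,\tau}>0$, so $\tau+i\ge1$, and the index $\tau+i$ is counted in $\nu_\delta(\tau)$. By the portmanteau theorem, Lemma~\ref{lem:finite} and \eqref{eq:assumption}, for every $m\ge0$,
\[
\sum_{i=-m}^0\mathbb{P}(O_i^\delta)\le\liminf_\ell\sum_{i=-m}^0\mathbb{P}_\ell(O_i^\delta)\le\liminf_\ell\Big(1+\frac{2u_\ell w_\ell}{\delta^2}\Big)=1 .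
\]
As $\delta\downarrow0$, the set $O_i^\delta$ increases to $\{Z_{i-1,0}<Z_{i,0}<u\}$. Letting $\delta\downarrow0$ and then $m\to\infty$ gives $\mathbb{E}[N_0]\le1$.
\end{proof}

The assumption $w_\ell\to0$ entered only in (d) and (e). The rest of the paper shows that no measure $\mathbb{P}$ as in Proposition~\ref{prop:limit} exists. We fix such a $\mathbb{P}$ and work on the almost sure event where (R1)--(R3) hold for all indices and $0<X_i<u$ for all $i$.

Stationarity will be used in the following form. Call an event $G$ \emph{invariant} if $\theta^{-1}G=G$ up to a null set. Let $E_{i,t}$, $i<t$, be events with $\theta^{-1}E_{i,t}=E_{i+1,t+1}$ up to null sets; we think of $E_{i,t}$ as saying that item $t$ does something to bin $i$. Then $\mathbb{P}(G\cap E_{0,t})=\mathbb{P}(\theta^{-t}(G\cap E_{-t,0}))=\mathbb{P}(G\cap E_{-t,0})$ for $t>0$, and so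
\begin{equation}\label{eq:transport}
\sum_{t>0}\mathbb{P}(G\cap E_{0,t})=\sum_{i<0}\mathbb{P}(G\cap E_{i,0}).
\end{equation}
What a typical bin receives over its lifetime equals, in expectation, what a typical item does to all earlier bins. This is the balance of rates invoked in Section~\ref{sec:idea}.

\section{The level}\label{sec:level}

In the limit there is no first bin: the row of bins extends infinitely far into the past, and an item may satisfy neither the condition in (R2) nor the condition in (R3) for any $i$. Before the limit, such an item went into a bin that has drifted off to $-\infty$. To see which items do so, we study $Z_{i,t}$ when $t-i$ is large. It decreases both as $t\to\infty$ and as $i\to-\infty$, and stationarity forces the two limits to agree. Put $b=\limsup_{t\to\infty}Z_{0,t}$.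

\begin{lemma}\label{lem:level}
Almost surely, $b\circ\theta=b$ and:
\begin{itemize}
\item[(a)] $Z_{i,t}\ge b$ for all $i\le t$;
\item[(b)] $Z_{i,t}\downarrow b$ as $t\to\infty$ for each $i$, and hence $\lim_{t\to\infty}Y_{i,t}\le b$;
\item[(c)] $Z_{i,t}\downarrow b$ as $i\to-\infty$ for each $t$, and hence $Z_{i,t}=\max\big(b,\sup_{j\le i}Y_{j,t}\big)$.
\end{itemize}
In particular, $b$ is $\mathcal{F}_t$-measurable for every $t$, and every event in $\sigma(b)$ is invariant.
\end{lemma}

\begin{proof}
By (R1), $Z_{i,t}$ is nonincreasing in $t$ and nondecreasing in $i$. So $\zeta_i=\lim_{t\to\infty}Z_{i,t}$ exists and $\zeta_i\le\zeta_{i+1}$. Since $\zeta_{i+1}=\zeta_i\circ\theta$, stationarity gives $\mathbb{E}[\zeta_{i+1}-\zeta_i]=0$, and so $\zeta_i=\zeta_0=b$ for all $i$, almost surely. This proves $b\circ\theta=b$, (a), and (b), where we use $Y_{i,t}\le Z_{i,t}$. Let $\beta_t=\lim_{i\to-\infty}Z_{i,t}\ge b$. By bounded convergence and stationarity,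
\[
\mathbb{E}[\beta_t]=\lim_{i\to-\infty}\mathbb{E}[Z_{i,t}]=\lim_{i\to-\infty}\mathbb{E}[Z_{0,t-i}]=\mathbb{E}[b],
\]
so $\beta_t=b$ almost surely, and $\beta_t$ is $\mathcal{F}_t$-measurable. Iterating (R1) gives $Z_{i,t}=\max(Z_{h,t},Y_{h+1,t},\dots,Y_{i,t})$ for $h<i$; letting $h\to-\infty$ gives the formula in (c).
\end{proof}

The level belongs both to the remote future, by (b), and to the remote past, by (c). The first property forces gaps to come down to $b$; the second makes $b$ independent of every item still to come. The next lemma shows that $b$ separates the items that vanish from those that act on the array.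

\begin{lemma}\label{lem:items}
Almost surely, for all integers $i<t$:
\begin{itemize}
\item[(a)] if $H_{i,t}$ occurs, then $X_t>b$, the index $i$ is a record at time $t-1$, and $A_i$ occurs;
\item[(b)] the events $A_t$ and $H_{j,t}$, $j<t$, are pairwise disjoint, and their union is $\{X_t>b\}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) On $H_{i,t}$ we have $b\le Z_{i-1,t-1}<X_t\le Y_{i,t-1}\le Z_{i,t-1}$. This gives the first two claims. Also $Y_{i,i}\ge Y_{i,t-1}>0$, which forces $A_i$ by (R2).

(b) On $H_{j,t}$ the size $X_t$ lies in $(Z_{j-1,t-1},Z_{j,t-1}]$, and on $A_t$ it lies in $(Z_{t-1,t-1},1]$. These intervals are pairwise disjoint and lie above $b$. Conversely, let $X_t>b$ and let $A_t$ fail. The set of $j\le t-1$ with $X_t\le Z_{j,t-1}$ contains $t-1$, and it is bounded below by Lemma~\ref{lem:level}(c). Its least element $j$ satisfies $Z_{j-1,t-1}<X_t\le Z_{j,t-1}$, and then $Z_{j,t-1}=Y_{j,t-1}$ by (R1). So $H_{j,t}$ occurs.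
\end{proof}

\section{Good levels}\label{sec:good}

To run the third count of Section~\ref{sec:idea} we need bins with gap slightly above $b$. Such a bin is filled by items larger than $b$ (Lemma~\ref{lem:items}) and smaller than $u$, with total size about $1-b$. This suggests the following definition.

\begin{definition}\label{def:good}
A number $\beta\in[0,1]$ is \emph{good} if there is an integer $r\ge1$ with $r\beta<1-\beta<ru$.
\end{definition}

The number $0$ is good (take $r>1/u$), and a good $\beta$ satisfies $\beta<u$ and $\beta<1/(r+1)\le1/2$. The value $r=1$ covers the $\beta\in(1-u,\frac12)$, and $r=2$ covers the $\beta\in(1-2u,\frac13)$. For $u>2/3$ the good numbers are therefore exactly those in $[0,\frac12)$, and the next lemma reduces to the second count of Section~\ref{sec:idea}. For smaller $u$ there are holes: for $u=0.6$ the good numbers form the set $[0,\frac13)\cup(0.4,0.5)$. To exclude a level in such a hole, note that there the number of items that a bin receives is forced. For $u=0.6$ and $b\in[\frac13,0.4]$, one item leaves a gap above $b$, while three items above $b$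 do not fit. The rate of new bins can then be computed exactly, and it is too small.

\begin{lemma}\label{lem:good}
$\mathbb{P}(b\text{ is good})>0$.
\end{lemma}

\begin{proof}
Suppose that $b$ is almost surely not good; in particular $b>0$ almost surely. For $k\ge1$ let
\[
G_k=\{b<u,\ \tfrac1{k+1}\le b<\tfrac1k\}.
\]
Since $u\le 1$, the events $G_k$ and $\{b\ge u\}$ partition $\Omega$ up to a null set. On $\{b\ge u\}$ the event $A_0\subset\{X_0>b\}$ does not occur.

\emph{On $G_k\cap A_0$, bin $0$ receives exactly $k$ items.} First, $1-b\ge(k-1)u$ on $G_k$. For $k=1$ this says $b\le 1$. For $k\ge2$, the inequality $kb<1$ says $(k-1)b<1-b$, so $1-b<(k-1)u$ would make $b$ good with $r=k-1$. On $A_0$ let $\kappa=1+\sum_{t>0}\mathbf{1}_{H_{0,t}}$, and let $S$ be the sum of $X_0$ and the sizes of the items that hit bin $0$. By (R2) and (R3), $S=1-\lim_tY_{0,t}$, so $1-b\le S\le1$ by Lemma~\ref{lem:level}(b). Each of the $\kappa$ sizes lies in $(b,u)$ by Lemma~\ref{lem:items}. As $b>0$ and $S\le1$, the number $\kappa$ is finite and $\kappa b<S\le1\le(k+1)b$, so $\kappa\le k$. Also $\kappa u>S\ge1-b\ge(k-1)u$,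 so $\kappa\ge k$.

\emph{The rate of new bins.} By Lemma~\ref{lem:items}(b), the identity \eqref{eq:transport} for $E_{i,t}=H_{i,t}$, and the inclusion $H_{0,t}\subset A_0$,
\begin{align*}
\mathbb{P}(G_k\cap\{X_0>b\})&=\mathbb{P}(G_k\cap A_0)+\sum_{i<0}\mathbb{P}(G_k\cap H_{i,0})\\
&=\mathbb{P}(G_k\cap A_0)+\sum_{t>0}\mathbb{P}(G_k\cap H_{0,t})=\mathbb{E}[\kappa\,\mathbf{1}_{G_k\cap A_0}]=k\,\mathbb{P}(G_k\cap A_0).
\end{align*}
Since $b$ is $\mathcal{F}_{-1}$-measurable and $X_0$ is independent of $\mathcal{F}_{-1}$, the left side equals $\mathbb{E}[\mathbf{1}_{G_k}(u-b)/u]$ by freezing. Summing over $k$ gives $\mathbb{P}(A_0)=\mathbb{E}[\Pi]$, where $\Pi=(u-b)/(ku)$ on $G_k$ and $\Pi=0$ on $\{b\ge u\}$.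

\emph{The rate is too small.} We claim that $\Pi<u/2$ almost surely. On $G_k$ this is equivalent to $b>u-\frac k2u^2$, and
\[
u-\frac k2u^2=\frac1{2k}-\frac k2\Big(u-\frac1k\Big)^2 .
\]
For $k\ge2$ the right side is at most $\frac1{2k}<\frac1{k+1}\le b$. For $k=1$ it equals $\frac12-\frac12(1-u)^2<\frac12\le b$, because $u<1$. So $\mathbb{P}(A_0)=\mathbb{E}[\Pi]<u/2$, which contradicts Proposition~\ref{prop:limit}(d).
\end{proof}

The event that $b$ is good is the union, over integers $r\ge1$ and rational $\eta>0$, of the events $\{b+2\eta\le(1-b)/r\le u-2\eta\}$. By Lemma~\ref{lem:good} we can fix $r\ge1$ and $\eta>0$ such that, with $a=(1-b)/r$, the event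
\begin{equation}\label{eq:G}
G=\{b+2\eta\le a\le u-2\eta\}
\end{equation}
has positive probability. It lies in $\sigma(b)$, so it is invariant and belongs to $\mathcal{F}_t$ for every $t$. On $G$ we have $b+4\eta\le u$; in particular $\eta<u$.

\section{The largest gap comes close to the level}\label{sec:max}

We want $r$ consecutive items of size about $a$ to go into one new bin. For this, no existing bin may have room for them, so we need the largest gap $Z_{t,t}$ to be close to $b$ with positive probability. Lemma~\ref{lem:level}(b) gives less: $Z_{0,m}$ is close to $b$ for large $m$, but it ignores the bins opened at times $1,\dots,m$, whose gaps may be large. The remedy is to observe that the bins $j\le0$ are changed only by items that do not exceed their largest gap, and that these items open no bin. The other items merely delay the evolution of the old bins, and while the largest old gap exceeds $b+\eta$, they can be avoided at a cost of a factor $\eta/u$ per step.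

\begin{lemma}\label{lem:max}
$p:=\mathbb{P}(G\cap\{Z_{-1,-1}\le b+\eta\})>0$.
\end{lemma}

\begin{proof}
\emph{The old bins form a Markov chain.} Let $\mathcal{S}$ be the set of \emph{states} $\sigma=(\beta,(g_j)_{j\le0})$ with all entries in $[0,1]$. For $j\le0$ put $\mu_j(\sigma)=\max(\beta,\sup_{h\le j}g_h)$. For $x\in(0,u]$ let $T(\sigma,x)=(\beta,(g'_j)_{j\le0})$, where $g'_j=g_j-x$ if $\mu_{j-1}(\sigma)<x\le g_j$ and $g'_j=g_j$ otherwise. The map $T$ is Borel, it preserves $\beta$, and
\begin{equation}\label{eq:T}
\mu_0(T(\sigma,x))\le\mu_0(\sigma),\qquad T(\sigma,x)=\sigma\ \text{ if }x>\mu_0(\sigma).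
\end{equation}
For $t\ge0$ let $V_t=(b,(Y_{j,t})_{j\le0})$. By Lemma~\ref{lem:level}(c), $Z_{j,t}=\mu_j(V_t)$ for $j\le0$, and then (R3) says $V_{t+1}=T(V_t,X_{t+1})$.

Let $\xi_1,\xi_2,\dots$ be independent and uniform on $(0,u]$. For a state $\sigma=\sigma_0$ with first entry $\beta$ put $\sigma_{q+1}=T(\sigma_q,\xi_{q+1})$. Call step $q+1$ \emph{low} if $\xi_{q+1}\le\mu_0(\sigma_q)$, and call a state $\sigma'$ \emph{flat} if $\mu_0(\sigma')\le\beta+\eta$. Define
\begin{align*}
f_m(\sigma)&=\mathbb{P}(\sigma_m\text{ is flat}),\\
h_m(\sigma)&=\mathbb{P}(\text{for some }q\le m,\ \sigma_q\text{ is flat and the steps }1,\dots,q\text{ are low}).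
\end{align*}
By \eqref{eq:T}, $f_m\le f_{m+1}$.

\emph{Claim: $h_m\ge\gamma^mf_m$ for all $m\ge0$, where $\gamma=\eta/u<1$.} For $m=0$ both sides are the indicator of the flat states. Assume the claim for $m$ and all states, and fix $\sigma$. If $\sigma$ is flat, then $h_{m+1}(\sigma)=1$. Let $\sigma$ not be flat. Then step $1$ is low with probability $\lambda=\min(1,\mu_0(\sigma)/u)\ge\gamma$. Put $\alpha_j=\mathbb{E}[f_j(\sigma_1)\mid\text{step 1 is low}]$, which is nondecreasing in $j$. Conditioning on $\xi_1$ and using \eqref{eq:T},
\[
f_{j+1}(\sigma)=\lambda\alpha_j+(1-\lambda)f_j(\sigma)\quad(j\ge0),\qquad h_{m+1}(\sigma)=\lambda\,\mathbb{E}[h_m(\sigma_1)\mid\text{step 1 is low}].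
\]
The first relation gives $f_{j+1}(\sigma)\le\alpha_j$ by induction on $j$: we have $f_1(\sigma)=\lambda\alpha_0$ since $f_0(\sigma)=0$, and $f_j(\sigma)\le\alpha_{j-1}\le\alpha_j$ implies $f_{j+1}(\sigma)\le\alpha_j$. Therefore $h_{m+1}(\sigma)\ge\lambda\gamma^m\alpha_m\ge\gamma^{m+1}f_{m+1}(\sigma)$.

\emph{Conclusion.} Apply this with $\sigma_0=V_0$, which is $\mathcal{F}_0$-measurable, and $\xi_q=X_q$, which are independent of $\mathcal{F}_0$; then $\sigma_q=V_q$. If step $s$ is low, then $X_s\le Z_{0,s-1}\le Z_{s-1,s-1}$, so item $s$ opens no bin and $Y_{s,t}=0$ for $t\ge s$. If the steps $1,\dots,q$ are low, (R1) thus gives $Z_{q,q}=Z_{0,q}=\mu_0(V_q)$. By freezing, and since $G\in\mathcal{F}_0$,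
\begin{align*}
\sum_{q=0}^m\mathbb{P}(G\cap\{Z_{q,q}\le b+\eta\})&\ge\mathbb{E}[\mathbf{1}_Gh_m(V_0)]\\
&\ge\gamma^m\,\mathbb{E}[\mathbf{1}_Gf_m(V_0)]=\gamma^m\,\mathbb{P}(G\cap\{Z_{0,m}\le b+\eta\}).
\end{align*}
Each term on the left equals $p$, by stationarity and the invariance of $b$. The last probability tends to $\mathbb{P}(G)>0$ as $m\to\infty$, by Lemma~\ref{lem:level}(b). So $(m+1)p>0$ for large $m$.
\end{proof}

\section{Windows above the level}\label{sec:window}

For $0<\varepsilon\le\eta/4$ let $J_\varepsilon=[b+\varepsilon,b+2\varepsilon)$, a random window. On $G$ it lies below $u$. We bound from below the probability that a bin enters the window, and then from above the probability that it leaves.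

\begin{lemma}\label{lem:enter}
Let $\rho=p\,(\eta/(ru))^{r-1}>0$. For all $0<\varepsilon\le\eta/4$,
\[
q_\varepsilon:=\mathbb{P}\big(G\cap\{Y_{0,t}\in J_\varepsilon\text{ for some }t\ge0\}\big)\ge\rho\,\frac\varepsilon u .
\]
\end{lemma}

\begin{proof}
Let $G'=G\cap\{Z_{-1,-1}\le b+\eta\}\in\mathcal{F}_{-1}$, so $\mathbb{P}(G')=p$. Let $E$ be the event that
\[
|X_j-a|<\frac\eta{2r}\quad(0\le j\le r-2),\qquad\Sigma:=X_0+\dots+X_{r-1}\in(1-b-2\varepsilon,\,1-b-\varepsilon].
\]
Work on $G'$, where $(a-\eta,a+\eta)\subset(b+\eta,u)$ by \eqref{eq:G}. Given $\mathcal{F}_{-1}$, the number $a$ is fixed and the items $X_0,\dots,X_{r-1}$ are independent and uniform on $(0,u]$. Each of the first $r-1$ conditions puts an item into a subinterval of $(0,u]$ of length $\eta/r$. Suppose that they hold, and let $D=\sum_{j\le r-2}(a-X_j)$, so $|D|<\eta/2$. Since $ra=1-b$, the last condition reads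
\[
X_{r-1}\in(a+D-2\varepsilon,\,a+D-\varepsilon],
\]
an interval of length $\varepsilon$ contained in $(a-\eta,a+\eta)$ because $2\varepsilon\le\eta/2$. Hence $\mathbb{P}(E\mid\mathcal{F}_{-1})\ge(\eta/(ru))^{r-1}\varepsilon/u$ on $G'$, and $\mathbb{P}(G'\cap E)\ge\rho\varepsilon/u$.

On $G'\cap E$ all of $X_0,\dots,X_{r-1}$ exceed $b+\eta\ge Z_{-1,-1}$. So $A_0$ occurs and $Y_{0,0}=1-X_0$. Suppose that $Y_{0,j-1}=1-X_0-\dots-X_{j-1}$ for some $1\le j\le r-1$. Then $Z_{-1,j-1}\le Z_{-1,-1}<X_j$, and $X_j\le Y_{0,j-1}$ because $\Sigma<1$. So item $j$ hits bin $0$, and the formula holds for $j$. By induction $Y_{0,r-1}=1-\Sigma\in J_\varepsilon$.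
\end{proof}

Let $U_\varepsilon$ be the event that some record at time $-1$ has its height in $J_\varepsilon$. It belongs to $\mathcal{F}_{-1}$.

\begin{lemma}\label{lem:leave}
For all $0<\varepsilon\le\eta/4$, $\;\mathbb{P}(G\cap U_\varepsilon)\ge\rho/2$.
\end{lemma}

\begin{proof}
For $i<t$ let $D_{i,t}=\{Y_{i,t-1}\in J_\varepsilon,\ Y_{i,t}<b+\varepsilon\}$, the event that bin $i$ leaves the window at time $t$. Since $b\circ\theta=b$ almost surely, $\theta^{-1}D_{i,t}=D_{i+1,t+1}$ up to a null set.

Suppose that $Y_{0,t}\in J_\varepsilon$ for some $t\ge0$. By Lemma~\ref{lem:level}(b) there is a largest $s\ge t$ with $Y_{0,s}\ge b+\varepsilon$, and $Y_{0,s}\le Y_{0,t}<b+2\varepsilon$. So $D_{0,s+1}$ occurs. With \eqref{eq:transport},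
\[
q_\varepsilon\le\sum_{t>0}\mathbb{P}(G\cap D_{0,t})=\sum_{i<0}\mathbb{P}(G\cap D_{i,0}).
\]
On $D_{i,0}$ the gap of bin $i$ changes at time $0$, so $H_{i,0}$ occurs by (R3). By Lemma~\ref{lem:items}, the events $D_{i,0}$, $i<0$, are pairwise disjoint, and on $D_{i,0}$ the index $i$ is a record at time $-1$ with height $Y_{i,-1}\in J_\varepsilon$, while $b<X_0\le Y_{i,-1}<b+2\varepsilon$. Since $G\cap U_\varepsilon\in\mathcal{F}_{-1}$ and $b$ is $\mathcal{F}_{-1}$-measurable, freezing gives
\[
q_\varepsilon\le\mathbb{P}\big(G\cap U_\varepsilon\cap\{b<X_0<b+2\varepsilon\}\big)\le\frac{2\varepsilon}u\,\mathbb{P}(G\cap U_\varepsilon).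
\]
Lemma~\ref{lem:enter} completes the proof.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Suppose that the theorem fails, and take $u$ and $\mathbb{P}$ from Proposition~\ref{prop:limit}. Let $Q$ be the infinite set of integers $q$ with $2^{-q}\le\eta/4$. The windows $J_{2^{-q}}=[b+2^{-q},b+2^{-q+1})$, $q\in Q$, are pairwise disjoint, and on $G$ they lie below $u$. So on $G$ the events $U_{2^{-q}}$ that occur provide distinct records at time $-1$ with height less than $u$. By Lemma~\ref{lem:leave},
\[
\mathbb{E}[N_{-1}]\ge\sum_{q\in Q}\mathbb{P}(G\cap U_{2^{-q}})\ge\sum_{q\in Q}\frac\rho2=\infty ,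
\]
which contradicts Proposition~\ref{prop:limit}(e).
\end{proof}

\begin{remark}\label{rem:one}
The compactness of $I$ in $(0,1)$ keeps the limiting parameter $u$ away from $0$, which is needed for Proposition~\ref{prop:limit}(c), and away from $1$. The strict inequality $u<1$ is used only once, in the case $k=1$ of the last step of Lemma~\ref{lem:good}. For $u=1$ the result of Bentley et al.\ gives \eqref{eq:assumption} with $u_\ell=u=1$, so a measure $\mathbb{P}$ with properties (a)--(e) exists. Sections~\ref{sec:max} and~\ref{sec:window} then show that $b$ is almost surely not good, that is, $b\ge1/2$. Since $\frac12=\mathbb{P}(A_0)\le\mathbb{P}(X_0>b)=\mathbb{E}[1-b]$, it follows that $b=1/2$ almost surely, the case described at the end of the heuristic in Section~\ref{sec:idea}.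
\end{remark}

\begin{thebibliography}{9}

\bibitem{problem}
\texttt{http://repository.cmu.edu/cgi/\allowbreak viewcontent.cgi?\allowbreak article=2654\&\allowbreak context=compsci}

\end{thebibliography}
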